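# Why no graph theory of the λ-calculus is recursively enumerable

## Two theorems on the minimal graph theory

Let $T$ be the set of all equations $M=N$ between $\lambda$-terms that hold in every graph model of the untyped $\lambda$-calculus. It is known that some graph model has exactly $T$ as its equational theory, so $T$ is the minimal graph theory, the intersection of all graph theories. The conjecture treated here says that $T$ is not recursively enumerable. It is true, and more holds. Write $M\sqsubseteq_T N$ if the interpretation of $M$ is contained in that of $N$ in every graph model and every environment.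

**Theorem A.** $T$ is not r.e. More generally, let $T'$ be any consistent $\lambda$-theory with $T\subseteq T'$, and let $K$ be an r.e. non-recursive set. Then both $K$ and $\mathbb N\setminus K$ are many-one reducible to $T'$. So $T'$ is neither r.e. nor co-r.e. In particular no graph theory is r.e.

**Theorem B.** $T$ is $\Pi^0_2$-complete, already on closed terms. So is the minimal order theory $\{(M,N): M\sqsubseteq_T N\}$.

We now unpack the words. We write $\Lambda$ for the set of $\lambda$-terms (up to renaming of bound variables), $\Lambda^0$ for the closed ones, and $\Lambda(z_1,\dots,z_k)$ for those whose free variables are among $z_1,\dots,z_k$. We fix an effective bijection $\nu_\Lambda:\mathbb N\to\Lambda$ and write $\ulcorner M\urcorner=\nu_\Lambda^{-1}(M)$.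

A $\lambda$-theory is a set of equations that contains $\beta$-conversion, is an equivalence relation, and is compatible with application and abstraction. It is consistent if it does not contain all equations. It is r.e. if the set of pairs $(M,N)$ with $M=N$ in it is recursively enumerable through $\nu_\Lambda$, and co-r.e. if the complementary set of pairs is. A set of numbers or pairs is $\Pi^0_2$ if it has the form $\{n:\forall x\,\exists t\,R(n,x,t)\}$ with $R$ recursive. It is $\Pi^0_2$-complete if, moreover, every $\Pi^0_2$ set is many-one reducible to it.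

**Definition (graph model).** A graph model is a pair $\mathcal G=(D,p)$ where $D$ is an infinite set and $p:\mathcal P_f(D)\times D\to D$ is total and injective; $\mathcal P_f(D)$ is the set of finite subsets of $D$. For $X,Y\subseteq D$ put
$$X\cdot Y=\{\alpha\in D:\ \exists a\subseteq Y\text{ finite},\ p(a,\alpha)\in X\}.$$
For an environment $\rho$ from variables to subsets of $D$ put $|x|_\rho=\rho(x)$, $|MN|_\rho=|M|_\rho\cdot|N|_\rho$ and
$$|\lambda x.M|_\rho=\{p(a,\alpha):\ a\in\mathcal P_f(D),\ \alpha\in|M|_{\rho[x:=a]}\}.$$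
The graph theory of $\mathcal G$ is $\mathrm{Th}(\mathcal G)=\{M=N:\ |M|_\rho=|N|_\rho\text{ for all }\rho\}$; it is a $\lambda$-theory.

Think of $p(a,\alpha)$ as a one-line instruction, "if the argument contains $a$, output $\alpha$". A subset of $D$ is a set of instructions, and application runs them. For instance $|\lambda x.x|=\{p(a,\alpha):\alpha\in a\}$.

Every graph theory is consistent. Pick $\alpha\in D$ and look at $\varepsilon=p(\{\alpha\},p(\emptyset,\alpha))$. Then $\varepsilon\in|\lambda xy.x|$, because $\alpha$ belongs to the value $\{\alpha\}$ of $x$. If $\varepsilon\in|\lambda xy.y|$, injectivity of $p$ would give $\alpha\in\emptyset$. So $\lambda xy.x=\lambda xy.y$ fails in $\mathcal G$.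

We write $M\sqsubseteq_{\mathcal G}N$ if $|M|_\rho\subseteq|N|_\rho$ in $\mathcal G$ for all $\rho$. Thus $M\sqsubseteq_TN$ means $M\sqsubseteq_{\mathcal G}N$ for all graph models $\mathcal G$, and $M=_TN$ iff $M\sqsubseteq_TN\sqsubseteq_TM$. Both clauses for application and abstraction are monotone, so $\sqsubseteq_T$ is compatible with application and abstraction. Throughout, $\mathbf I=\lambda x.x$, $\delta=\lambda x.xx$, $\Omega=\delta\delta$.

## Finite partial pairs

Graph models are infinite. To compute, we cut them down to finite pieces.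

**Definition (partial pair).** A partial pair $A=(|A|,p_A)$ is a nonempty set $|A|$ with a partial injective map $p_A:\mathcal P_f(|A|)\times|A|\rightharpoonup|A|$. For $\rho:\mathrm{Var}\to\mathcal P(|A|)$ put $|x|^A_\rho=\rho(x)$,
$$|MN|^A_\rho=\{\alpha:\ \exists a\subseteq|N|^A_\rho\text{ finite},\ (a,\alpha)\in\mathrm{dom}\,p_A,\ p_A(a,\alpha)\in|M|^A_\rho\},$$
$$|\lambda x.M|^A_\rho=\{p_A(a,\alpha):\ (a,\alpha)\in\mathrm{dom}\,p_A,\ \alpha\in|M|^A_{\rho[x:=a]}\}.$$
We write $A\subseteq B$, and call $A$ a subpair of $B$, if $|A|\subseteq|B|$ and $p_A\subseteq p_B$ as graphs. For an environment $\sigma$ put $(\sigma\cap A)(x)=\sigma(x)\cap|A|$.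

Graph models are the partial pairs with $p_A$ total and $|A|$ infinite. Let us compute in the smallest pairs, those with carrier $\{0\}$. There are three.

1. If $p$ is empty, abstractions and applications are all interpreted by $\emptyset$, so every closed term is.
2. If only $p(\{0\},0)=0$ is defined, every closed term is interpreted by $\{0\}$. Indeed $0\in|M|_\rho$ whenever $0\in\rho(y)$ for all $y\in FV(M)$, by induction: if $0\in|M|$ and $0\in|N|$ then $0\in|MN|$, and if $0\in|M|_{\rho[x:=\{0\}]}$ then $0=p(\{0\},0)\in|\lambda x.M|_\rho$.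
3. If only $p(\emptyset,0)=0$ is defined, then $0\in|MN|_\rho$ iff $0\in|M|_\rho$, and $0\in|\lambda x.M|_\rho$ iff $0\in|M|_{\rho[x:=\emptyset]}$. Following function parts and bodies downwards we arrive at a variable. In a closed term it was bound on the way, to $\emptyset$. So every closed term is interpreted by $\emptyset$.

One point separates nothing. Now take two points: let $A^\flat$ have carrier $\{0,1\}$ and the single value $p(\{0\},0)=1$. Then $|\mathbf I|^{A^\flat}=\{1\}$, but $|\mathbf{II}|^{A^\flat}=\emptyset$: the only element of $|\mathbf I|$ is $1=p(\{0\},0)$, and $\{0\}\not\subseteq\{1\}$. So partial pairs do not respect $\beta$-conversion. They respect it in one direction, and this is the point on which the proof rests.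

**Lemma 1.** Let $A,B$ be partial pairs.

- (a) $|M|^A_\rho$ depends only on $\rho$ restricted to $FV(M)$. If $A\subseteq B$ and $\rho(x)\subseteq\sigma(x)$ for $x\in FV(M)$, then $|M|^A_\rho\subseteq|M|^B_\sigma$.
- (b) $|M[N/x]|^A_\rho=|M|^A_{\rho[x:=|N|^A_\rho]}$.
- (c) If $M\twoheadrightarrow_\beta N$, then $|M|^A_\rho\subseteq|N|^A_\rho$.
- (d) If $\alpha\in|M|^B_\sigma$, there is a finite subpair $A\subseteq B$ with $\alpha\in|M|^A_{\sigma\cap A}$.
- (e) For finite $A$ with $|A|\subseteq\mathbb N$ and $\rho$ given on $FV(M)$, the finite set $|M|^A_\rho$ is computable.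
- (f) In a graph model, $\beta$-equal terms have the same interpretation.

*Proof.* (a) Prove the second assertion by induction on $M$; the first follows by using it with $A=B$ in both directions. Variables are clear. If $\alpha\in|MN|^A_\rho$, take finite $a\subseteq|N|^A_\rho\subseteq|N|^B_\sigma$ with $p_A(a,\alpha)\in|M|^A_\rho\subseteq|M|^B_\sigma$; since $p_B(a,\alpha)=p_A(a,\alpha)$, we get $\alpha\in|MN|^B_\sigma$. If $p_A(a,\alpha)\in|\lambda x.M|^A_\rho$ with $\alpha\in|M|^A_{\rho[x:=a]}$, the environments $\rho[x:=a]$ and $\sigma[x:=a]$ again satisfy the hypothesis, so $\alpha\in|M|^B_{\sigma[x:=a]}$ and $p_A(a,\alpha)=p_B(a,\alpha)\in|\lambda x.M|^B_\sigma$.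

(b) Induction on $M$. Variables and applications are immediate. For $\lambda y.M$, with $y\ne x$ and $y\notin FV(N)$, the induction hypothesis in the environment $\rho[y:=a]$ and part (a) give $|M[N/x]|_{\rho[y:=a]}=|M|_{\rho[x:=|N|_\rho][y:=a]}$ for each $a$, and the abstraction clause finishes.

(c) The clauses are monotone in the interpretations of the subterms, so it suffices to treat a redex. Let $\alpha\in|(\lambda x.M)N|^A_\rho$. There is $a\subseteq|N|^A_\rho$ with $p_A(a,\alpha)\in|\lambda x.M|^A_\rho$. That is, $p_A(a,\alpha)=p_A(a',\alpha')$ with $\alpha'\in|M|^A_{\rho[x:=a']}$. By injectivity $a'=a$ and $\alpha'=\alpha$. So $\alpha\in|M|^A_{\rho[x:=a]}\subseteq|M|^A_{\rho[x:=|N|^A_\rho]}=|M[N/x]|^A_\rho$ by (a) and (b).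

(d) Induction on $M$. Finite unions of finite subpairs of $B$ are again finite subpairs of $B$.

For a variable take $|A|=\{\alpha\}$, $p_A=\emptyset$.

For $\alpha\in|MN|^B_\sigma$ let $a\subseteq|N|^B_\sigma$ be finite with $p_B(a,\alpha)\in|M|^B_\sigma$. Take the union of the finite subpairs given by induction for $p_B(a,\alpha)\in|M|^B_\sigma$ and for $\beta\in|N|^B_\sigma$, for each $\beta\in a$. Add $a\cup\{\alpha,p_B(a,\alpha)\}$ to the carrier and $(a,\alpha)\mapsto p_B(a,\alpha)$ to the map. By (a) all the memberships persist in the resulting $A$, so $\alpha\in|MN|^A_{\sigma\cap A}$.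

For $p_B(a,\alpha)\in|\lambda x.M|^B_\sigma$ with $\alpha\in|M|^B_{\sigma[x:=a]}$, take the finite $A_0'$ given by induction for the latter and add $a\cup\{\alpha,p_B(a,\alpha)\}$ and $(a,\alpha)\mapsto p_B(a,\alpha)$, obtaining $A$. Since $\sigma[x:=a]\cap A_0'\subseteq(\sigma\cap A)[x:=a]$ pointwise, (a) gives $\alpha\in|M|^A_{(\sigma\cap A)[x:=a]}$, so $p_B(a,\alpha)=p_A(a,\alpha)\in|\lambda x.M|^A_{\sigma\cap A}$.

(e) Follow the clauses by recursion on $M$; every quantifier ranges over a finite set.

(f) The interpretation of a term depends only on the interpretations of its subterms, so it suffices to treat a redex, and by (c) only $\supseteq$ is left. Let $\alpha\in|M[N/x]|_\rho=|M|_\sigma$ in the graph model $\mathcal G$, with $\sigma=\rho[x:=|N|_\rho]$. By (d) there is a finite $A\subseteq\mathcal G$ with $\alpha\in|M|^A_{\sigma\cap A}$. Let $a=|N|_\rho\cap|A|$, a finite set. By (a), $\alpha\in|M|^{\mathcal G}_{\rho[x:=a]}$. As $p$ is total, $p(a,\alpha)\in|\lambda x.M|_\rho$, and as $a\subseteq|N|_\rho$, $\alpha\in|(\lambda x.M)N|_\rho$. $\square$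

Fix an effective enumeration $A_0,A_1,\dots$ of all finite partial pairs with carrier $\subseteq\mathbb N$. Every finite partial pair is isomorphic to one of these, and interpretations commute with isomorphisms.

**Lemma 2.** If $X,Y\in\Lambda^0$ and $|X|^{A_m}\subseteq|Y|^{A_m}$ for all $m$, then $X\sqsubseteq_TY$.

*Proof.* Let $\alpha\in|X|^{\mathcal G}$ in a graph model $\mathcal G$. By Lemma 1(d), $\alpha\in|X|^A$ for some finite $A\subseteq\mathcal G$. Since $A$ is isomorphic to some $A_m$, $\alpha\in|Y|^A$, and $|Y|^A\subseteq|Y|^{\mathcal G}$ by Lemma 1(a). $\square$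

The converse fails: $\mathbf I\sqsubseteq_T\mathbf{II}$, but $|\mathbf I|^{A^\flat}\not\subseteq|\mathbf{II}|^{A^\flat}$.

## Free completions

To exhibit concrete graph models we complete partial pairs as freely as possible.

**Definition (free completion).** Let $A$ be a partial pair. The elements of $\bar A$ are those of $|A|$, of rank $0$, together with formal pairs generated inductively: whenever $a$ is a finite set of elements, $\beta$ is an element and $(a,\beta)\notin\mathrm{dom}\,p_A$, the formal pair $(a,\beta)$ is a new element, of rank one more than the maximum of the ranks of $\beta$ and of the elements of $a$. Formal pairs are tagged so as to be distinct from elements of $|A|$. Put $p_{\bar A}(a,\beta)=p_A(a,\beta)$ if $(a,\beta)\in\mathrm{dom}\,p_A$, and $p_{\bar A}(a,\beta)=(a,\beta)$, the formal pair, otherwise.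

The map $p_{\bar A}$ is total. It is injective, since $p_A$ is, formal pairs determine their components, and the two kinds of values are disjoint. The carrier is infinite, because a nonempty set $D$ with $n$ elements has $2^n n>n$ pairs in $\mathcal P_f(D)\times D$, so it admits no such injection. Thus $\bar A$ is a graph model, and $A\subseteq\bar A$. For example, in the completion of $A^\flat$ the membership $1\in|\mathbf{II}|$ is restored by the new element $p(\{1\},1)\in|\mathbf I|$.

One completion will serve twice. Let $C$ have carrier $\{\gamma,\eta\}$ and the single value $p_C(\{\gamma\},\gamma)=\gamma$.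

**Lemma 3.** In $\bar C$, with $p=p_{\bar C}$:

- (a) $\gamma\in|M|_\rho$ whenever $\gamma\in\rho(y)$ for all $y\in FV(M)$;
- (b) no $\alpha\notin\{\gamma,\eta\}$ belongs to $|\Omega|$.

*Proof.* (a) Induction on $M$, using $\gamma=p(\{\gamma\},\gamma)$. If $\gamma\in|M|_\rho$ and $\gamma\in|N|_\rho$, then $\gamma\in|MN|_\rho$. If $\gamma\in|M|_{\rho[y:=\{\gamma\}]}$, then $\gamma\in|\lambda y.M|_\rho$.

(b) Suppose $\alpha\in|\delta\delta|$ with $\alpha\notin\{\gamma,\eta\}$. Then there is a finite $e\subseteq|\delta|$ with $p(e,\alpha)\in|\delta|$; take one of least cardinality. From $p(e,\alpha)\in|\lambda x.xx|$ and injectivity, $\alpha\in e\cdot e$. So there is $e'\subseteq e$ with $p(e',\alpha)\in e\subseteq|\delta|$. Since $e'\subseteq|\delta|$ too, minimality gives $e'=e$, hence $p(e,\alpha)\in e$. But $\alpha\notin|C|$, so $p(e,\alpha)$ is the formal pair $(e,\alpha)$, whose rank exceeds the rank of every element of $e$. This is a contradiction. $\square$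

## What a finite pair refutes, and why plain divergence is not enough

**Attempt 1: show that $T$ is co-r.e.** Scott's theorem says that a set of $\lambda$-terms closed under $\beta$-equality, neither empty nor everything, is not recursive. For a consistent $\lambda$-theory $T'$ the set $\{M: M=\mathbf I\text{ in }T'\}$ is of this kind, so $T'$ is not recursive. If $T$ were co-r.e., it could therefore not be r.e. Finite pairs seem to provide the refutations: by Lemma 2, if $X\not\sqsubseteq_TY$ for closed $X,Y$, then some $A_m$ has $|X|^{A_m}\not\subseteq|Y|^{A_m}$, and such an $m$ can be found by search. The attempt stops at the converse. The pair $A^\flat$ "refutes" $\mathbf I\sqsubseteq_T\mathbf{II}$, which is true. And Theorem A says that $T$ is not co-r.e., so no repair is possible.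

What does a non-inclusion $|M|^A\not\subseteq|P|^A$ refute? By Lemma 1(c) it refutes the reduction $M\twoheadrightarrow P$, and we shall use it for exactly this.

**Attempt 2: reduce from the halting side.** Let $S_n$ be a closed term that searches for a proof that $n\in K$, reduces to $\mathbf I$ if it finds one, and runs forever otherwise. To show that $T$ is not r.e. we want "$n\notin K$" to be equivalent to an equation in $T$; so running forever must force an equation, say $S_n=_TS_{n_0}$ for a fixed $n_0\notin K$. But running forever does not determine the interpretation of a term in graph models. Take $\Omega$ and $\lambda x.\Omega$, neither of which has a head normal form. In $\bar C$ we have $\gamma\in|\Omega|$ by Lemma 3(a), so $p(\{\eta\},\gamma)\in|\lambda x.\Omega|$. This element is a formal pair, so by Lemma 3(b) it is not in $|\Omega|$. Hence $\Omega\ne_T\lambda x.\Omega$.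

**The way around.** Make the term watch its own interpretation. Suppose a closed term $J$ searches for a finite pair $A_m$ and a closed term $P$ with $|J|^{A_m}\not\subseteq|P|^{A_m}$, which is a decidable test by Lemma 1(e), and suppose that $J$ reduces to $P$ if it finds them. If it found them, then $J\twoheadrightarrow P$, so $|J|^{A_m}\subseteq|P|^{A_m}$ by Lemma 1(c), a contradiction. So $J$ never finds them. Hence $|J|^{A_m}\subseteq|P|^{A_m}$ for all $m$ and $P$, and by Lemma 2 $J$ lies below every closed term in every graph model. The failure of the search has forced inequations. To use this we must write such self-watching programs as $\lambda$-terms, and let membership in $K$ interrupt them.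

## Numerals, combinations, an evaluator, and self-reference

**Numerals.** Let $c_n=\lambda fx.f^n(x)$ be the Church numerals. By Kleene's theorem (Barendregt, *The Lambda Calculus*, Ch. 6 and 8), every partial recursive $f$ is $\lambda$-defined by a closed term $F$. In particular, if $f(\vec n)=m$ then $Fc_{\vec n}\twoheadrightarrow c_m$. This is an actual reduction, because $c_m$ is normal and the Church–Rosser theorem holds. Actual reductions matter, since Lemma 1(c) is about reductions and not about equality. We need nothing about $Fc_{\vec n}$ when $f(\vec n)$ is undefined.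

Let $\Theta$ be Turing's fixed point combinator, with $\Theta F\twoheadrightarrow F(\Theta F)$. Let $Z=\lambda n.n(\lambda uxy.y)(\lambda xy.x)$, a zero test: $Zc_0XY\twoheadrightarrow X$ and $Zc_{m+1}XY\twoheadrightarrow Y$.

**Combinations.** Let $\mathbf k=\lambda xy.x$ and $\mathbf s=\lambda xyz.xz(yz)$. Let $\mathcal C_k$ be the set of terms built from $\mathbf k,\mathbf s,z_1,\dots,z_k$ by application. Combinatory completeness says that every $M\in\Lambda(z_1,\dots,z_k)$ is $\beta$-equal to some $P\in\mathcal C_k$. Indeed, if $P$ is a combination, so is $[x]P$, where $[x]x=\mathbf{skk}$, $[x]P=\mathbf kP$ for an atom $P\ne x$, and $[x](PQ)=\mathbf s([x]P)([x]Q)$, and one checks $[x]P=_\beta\lambda x.P$ by induction; now eliminate the abstractions of $M$ from the inside out.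

Let $\langle m,n\rangle=\frac{(m+n)(m+n+1)}2+n$, a recursive bijection $\mathbb N^2\to\mathbb N$ with $\langle m,n\rangle\ge m,n$. Code combinations by
$$\#\mathbf k=0,\qquad \#\mathbf s=1,\qquad \#z_j=2j\ (j\ge1),\qquad \#(PQ)=2\langle\#P,\#Q\rangle+3 .$$
Since $2\langle m,n\rangle+3>m,n$, decoding terminates, and $\#$ is a bijection from $\bigcup_k\mathcal C_k$ onto $\mathbb N$. For example $\#(\mathbf{sk})=2\langle1,0\rangle+3=5$ and $\#(\mathbf{skk})=2\langle5,0\rangle+3=33$.

**Evaluator.** A program computes the number $\#P$, and we need it to become the term $P$. Let $T_0,T_1,T_2$ $\lambda$-define the functions with value $0$ iff $n=0$, $n=1$, $n$ is even, respectively, and value $1$ otherwise. Let $H$ define $\lfloor n/2\rfloor$, and let $L,R$ define the two decodings of odd codes $\ge3$, so $Lc_{\#(PQ)}\twoheadrightarrow c_{\#P}$ and $Rc_{\#(PQ)}\twoheadrightarrow c_{\#Q}$. Put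
$$\mathsf E=\Theta\bigl(\lambda env.\,Z(T_0n)\,\mathbf k\,(Z(T_1n)\,\mathbf s\,(Z(T_2n)\,(v(Hn))\,((e(Ln)v)(e(Rn)v))))\bigr).$$
Then
$$\text{if } v\,c_m\twoheadrightarrow z_m\text{ for }1\le m\le k\text{ and }P\in\mathcal C_k,\text{ then }\ \mathsf E\,c_{\#P}\,v\twoheadrightarrow P. \tag{1}$$
For $k=0$ the term $v$ is arbitrary. The proof is by induction on $P$. Unfold $\Theta$ once, so that $e$ becomes $\mathsf E$ and $n$ becomes $c_{\#P}$. The code $0$ passes the first test and gives $\mathbf k$; the code $1$ passes the second and gives $\mathbf s$. The code $2j$ passes the third and gives $v(Hc_{2j})\twoheadrightarrow v\,c_j\twoheadrightarrow z_j$. The code of $PQ$ passes none and gives $(\mathsf E(Lc_{\#(PQ)})v)(\mathsf E(Rc_{\#(PQ)})v)\twoheadrightarrow(\mathsf E\,c_{\#P}v)(\mathsf E\,c_{\#Q}v)\twoheadrightarrow PQ$.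

**Self-reference.** The function $d(w)=\ulcorner\nu_\Lambda(w)\,c_w\urcorner$ is recursive; let $\Delta$ $\lambda$-define it. If $W=\lambda x.\mathcal K[\Delta x]$ is closed and $J=Wc_{\ulcorner W\urcorner}$, then
$$J\twoheadrightarrow\mathcal K[\Delta c_{\ulcorner W\urcorner}]\twoheadrightarrow\mathcal K[c_{\ulcorner J\urcorner}], \tag{2}$$
because $d(\ulcorner W\urcorner)=\ulcorner Wc_{\ulcorner W\urcorner}\urcorner=\ulcorner J\urcorner$. So $J$ has access to its own code.

## A term that must lie below everything: proof of Theorem A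

**Step 1: the search.** This step defines the recursive procedure that the term will run. Let $K=\{n:\exists t\,H_0(n,t)\}$ with $H_0$ recursive. Define a partial recursive $f(n,j)$ as follows. If $\nu_\Lambda(j)$ is not closed, $f(n,j)$ is undefined. Otherwise run through the stages $t=0,1,2,\dots$:

- (i) if there are $m\le t$ and $P\in\mathcal C_0$ with $\#P\le t$ and $|\nu_\Lambda(j)|^{A_m}\not\subseteq|P|^{A_m}$, output the least such $\#P$;
- (ii) otherwise, if $H_0(n,t)$, output $\#(\mathbf{skk})$;
- otherwise go to stage $t+1$.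

The tests are decidable by Lemma 1(e).

**Step 2: the term.** We now let a term run this search on its own code. Let $F$ $\lambda$-define $f$ and put
$$W_n=\lambda x.\,\mathsf E\,(F\,c_n\,(\Delta x))\,\mathbf I,\qquad J_n=W_n\,c_{\ulcorner W_n\urcorner}.$$
Then $J_n$ is closed and $n\mapsto J_n$ is recursive. By (2), $J_n\twoheadrightarrow\mathsf E\,(F\,c_n\,c_{\ulcorner J_n\urcorner})\,\mathbf I$. If $f(n,\ulcorner J_n\urcorner)=\#P$, then $Fc_nc_{\ulcorner J_n\urcorner}\twoheadrightarrow c_{\#P}$, and (1) gives
$$J_n\twoheadrightarrow P\qquad\text{if } f(n,\ulcorner J_n\urcorner)=\#P. \tag{3}$$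

**Step 3: outcome (i) never occurs in the computation of $f(n,\ulcorner J_n\urcorner)$.** This is the self-watching argument. If (i) occurred, with witnesses $m$ and $P$, then $|J_n|^{A_m}\not\subseteq|P|^{A_m}$ by the test, while $J_n\twoheadrightarrow P$ by (3). This contradicts Lemma 1(c).

**Step 4: the two cases.** This step reads off what $J_n$ is.

If $n\in K$, the search ends, by Step 3 with outcome (ii). So $J_n\twoheadrightarrow\mathbf{skk}=_\beta\mathbf I$.

If $n\notin K$, the search never ends, so the test (i) fails at every stage. That is, $|J_n|^{A_m}\subseteq|P|^{A_m}$ for all $m$ and all $P\in\mathcal C_0$. By Lemma 2, $J_n\sqsubseteq_TP$ for all $P\in\mathcal C_0$. Each closed $M$ is $\beta$-equal to some $P\in\mathcal C_0$, so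
$$J_n\sqsubseteq_TM\quad\text{for all }M\in\Lambda^0\qquad(n\notin K). \tag{4}$$

**Step 5: a common value.** The aim is one term equal to all $J_n$ with $n\notin K$, and its properties. Since $K$ is not recursive, there is some $n_0\notin K$; put $\bot=J_{n_0}$. If $n\notin K$, then (4) for $J_n$ and for $\bot$ gives $J_n\sqsubseteq_T\bot\sqsubseteq_TJ_n$, so $J_n=_T\bot$.

Moreover $\bot M=_T\bot$ for all $M\in\Lambda^0$. By (4), $\bot\sqsubseteq_T\lambda x.\bot$, hence $\bot M\sqsubseteq_T(\lambda x.\bot)M=_\beta\bot$; and $\bot\sqsubseteq_T\bot M$ by (4) again, as $\bot M$ is closed.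

**Step 6: $\bot$ stays apart from $\mathbf I$.** This step makes the two cases exclusive in every consistent $\lambda$-theory $T'\supseteq T$. Suppose $\bot=\mathbf I$ in $T'$. Then in $T'$ we have $M=\mathbf IM=\bot M=\bot$ for every closed $M$. In particular $\mathbf k=\mathbf{kI}$, so $x=\mathbf kxy=\mathbf{kI}xy=\mathbf Iy=y$ for variables $x,y$, and $T'$ is inconsistent. So $\bot=\mathbf I$ is not in $T'$.

**Step 7: the reductions.** We conclude. For $T'$ as in Step 6,
$$n\notin K\iff(J_n,\bot)\in T',\qquad\qquad n\in K\iff(J_n,\mathbf I)\in T'.$$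
If $n\notin K$, then $J_n=\bot$ in $T\subseteq T'$, so by Step 6 $J_n\ne\mathbf I$ in $T'$. If $n\in K$, then $J_n=_\beta\mathbf I$, so $J_n\ne\bot$ in $T'$. This proves both equivalences. So $\mathbb N\setminus K$ and $K$ are many-one reducible to $T'$. Since $\mathbb N\setminus K$ is not r.e., $T'$ is not r.e.; since $K$ is not co-r.e., $T'$ is not co-r.e.

Every graph theory contains $T$ and is consistent, as shown in the first section, and $T$ itself is such a theory. So neither $T$ nor any other graph theory is r.e. This proves Theorem A. $\blacksquare$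

## The $\Pi^0_2$ upper bound

For Theorem B we first repair Attempt 1. Comparing $|M|^A$ with $|N|^A$ is wrong, because $A$ may lack the elements that $N$ needs. We compare $|M|^A$ with $|N|^{\bar A}$ instead.

**Lemma 4.** Let $A$ be a subpair of a graph model $\mathcal G=(D,p)$. Define $g:\bar A\to D$ by recursion on rank: $g$ is the identity on $|A|$, and $g((a,\beta))=p(g(a),g(\beta))$ on formal pairs, where $g(a)=\{g(\xi):\xi\in a\}$. Then $g(|N|^{\bar A}_\sigma)\subseteq|N|^{\mathcal G}_{g\circ\sigma}$ for all $N$ and $\sigma$, where $(g\circ\sigma)(x)=g(\sigma(x))$.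

*Proof.* First, $g(p_{\bar A}(a,\beta))=p(g(a),g(\beta))$ for all $a,\beta$. For formal pairs this is the definition; if $(a,\beta)\in\mathrm{dom}\,p_A$, then $g$ fixes $\beta$, all elements of $a$ and $p_A(a,\beta)$, and $p_A\subseteq p$. Now use induction on $N$. Variables are clear. If $\alpha\in|MN|^{\bar A}_\sigma$, take finite $a\subseteq|N|^{\bar A}_\sigma$ with $p_{\bar A}(a,\alpha)\in|M|^{\bar A}_\sigma$. By induction $g(a)\subseteq|N|^{\mathcal G}_{g\circ\sigma}$ and $p(g(a),g(\alpha))\in|M|^{\mathcal G}_{g\circ\sigma}$, so $g(\alpha)\in|MN|^{\mathcal G}_{g\circ\sigma}$. If $\alpha\in|M|^{\bar A}_{\sigma[x:=a]}$, then $g(\alpha)\in|M|^{\mathcal G}_{(g\circ\sigma)[x:=g(a)]}$ by induction, so $g(p_{\bar A}(a,\alpha))=p(g(a),g(\alpha))\in|\lambda x.M|^{\mathcal G}_{g\circ\sigma}$. $\square$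

**Lemma 5.** $M\sqsubseteq_TN$ iff for all finite $A$ with $|A|\subseteq\mathbb N$, all $\rho:FV(MN)\to\mathcal P(|A|)$ and all $\alpha\in|M|^A_\rho$ we have $\alpha\in|N|^{\bar A}_\rho$.

*Proof.* If $M\sqsubseteq_TN$, then $\alpha\in|M|^A_\rho\subseteq|M|^{\bar A}_\rho\subseteq|N|^{\bar A}_\rho$, since $\bar A$ is a graph model. Conversely, assume the condition and let $\alpha\in|M|^{\mathcal G}_\sigma$ in a graph model $\mathcal G$. By Lemma 1(d) there is a finite $A\subseteq\mathcal G$ with $\alpha\in|M|^A_{\sigma\cap A}$. By the condition, transported along an isomorphism, $\alpha\in|N|^{\bar A}_{\sigma\cap A}$. The map $g$ of Lemma 4 fixes $\alpha$ and the environment $\sigma\cap A$, so $\alpha=g(\alpha)\in|N|^{\mathcal G}_{\sigma\cap A}\subseteq|N|^{\mathcal G}_\sigma$. $\square$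

Now count quantifiers. The model $\bar A$ is recursively presented, uniformly in the finite pair $A$. By Lemma 1(d) and (a), $\alpha\in|N|^{\bar A}_\rho$ holds iff there is a finite subpair $B\subseteq\bar A$ with $\alpha\in|N|^B_{\rho\cap B}$, and the latter is decidable by Lemma 1(e). So $\alpha\in|N|^{\bar A}_\rho$ is an r.e. condition, while $\alpha\in|M|^A_\rho$ is decidable. The condition of Lemma 5 has the form "for all $(A,\rho,\alpha)$ there is $B$, with a recursive matrix". Hence $\sqsubseteq_T$ is $\Pi^0_2$, and so is $T$, being the intersection of $\sqsubseteq_T$ with its converse.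

## Infinite prefixes of abstractions and $\omega$-good terms

For the lower bound let $S=\{n:\forall x\,\exists t\,R(n,x,t)\}$ be $\Pi^0_2$-complete with $R$ recursive. A natural plan is a term that looks for $t$ with $R(n,0,t)$, on success emits one $\lambda$ and goes on to $x=1$, and so on. If $n\in S$, it emits abstractions forever. If $n\notin S$, it gets stuck behind finitely many. To turn this into an equation we need that emitting abstractions forever determines the term up to $=_T$. It does not.

**Example.** Let $a=\lambda xz.xx$, $U=aa$, $b=\lambda xyz.xxx$, $V=bbb$. Then $U\to\lambda z.U$ and $V\to(\lambda yz.bbb)b\to\lambda z.V$, so both emit abstractions forever. Nevertheless $U\ne_TV$. Let $E$ be the pair with carrier $\{\zeta,\theta,\eta\}$ and only the values $p_E(\{\eta\},\zeta)=\zeta$ and $p_E(\{\theta\},\zeta)=\theta$, and work in $\bar E$, with $p=p_{\bar E}$.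

We have $\zeta\in|U|$. Indeed $\zeta\in\{\theta\}\cdot\{\theta\}$, since $p(\{\theta\},\zeta)=\theta$. As $\zeta=p(\{\eta\},\zeta)$, this gives $\zeta\in|\lambda z.xx|$ for $x:=\{\theta\}$, hence $\theta=p(\{\theta\},\zeta)\in|a|$. So $\{\theta\}\subseteq|a|$ and $p(\{\theta\},\zeta)\in|a|$, which says $\zeta\in|aa|$.

We have $\zeta\notin|V|$. First note that by injectivity, and since $\zeta=p(\{\eta\},\zeta)$, an element $p(e_1,p(e_2,\zeta))$ belongs to $|b|$ iff $\zeta\in e_1e_1e_1$ (application of subsets, associated to the left). Suppose $\zeta\in|bbb|$. Then there are finite $e_1,e_2\subseteq|b|$ with $p(e_1,p(e_2,\zeta))\in|b|$, so $\zeta\in e_1e_1e_1$. Let $e\subseteq|b|$ be a finite set of least cardinality with $\zeta\in eee$. There are $e',e''\subseteq e$ with $p(e',p(e'',\zeta))\in e\subseteq|b|$. By the note $\zeta\in e'e'e'$, so $e'=e$ by minimality, and $p(e,p(e'',\zeta))\in e$. This value is not a formal pair, whose rank would exceed that of all elements of $e$. So $(e,p(e'',\zeta))\in\mathrm{dom}\,p_E$; thus $e$ is $\{\eta\}$ or $\{\theta\}$,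 and $p(e'',\zeta)=\zeta$, which forces $e''=\{\eta\}$. From $e''\subseteq e$ we get $e=\{\eta\}$. Then $p(e,p(e'',\zeta))=p(\{\eta\},\zeta)=\zeta\notin e$, a contradiction.

So a term with an infinite prefix must go on watching itself at every level, comparing itself with all $\lambda z_1\dots z_k.P$. At level $k$ it can do only finitely many comparisons before moving on. The next definition records what such a term can guarantee.

**Definition ($\omega$-good).** Call $X\in\Lambda^0$ $\omega$-good if

1. for every $k\ge1$ there is $Q_k\in\Lambda(z_1,\dots,z_k)$ with $X=_\beta\lambda z_1\dots z_k.Q_k$; and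
2. for all $k\ge1$, all $m\le k$ and all $P\in\mathcal C_k$ with $\#P\le k$: $\ |X|^{A_m}\subseteq|\lambda z_1\dots z_k.P|^{A_m}$.

The term $U$ satisfies condition 1 but not condition 2. The computation of $\zeta\in|U|$ took place inside $E$, so $\zeta\in|U|^E$. In $E$ the element $\zeta$ unfolds only as $\zeta=p(\{\eta\},\zeta)=p(\{\eta\},p(\{\eta\},\zeta))=\cdots$. So $\zeta\in|\lambda z_1\dots z_k.\mathbf k|^E$ would mean $\zeta\in|\mathbf k|^E$, that is, $\zeta\in|\lambda y.x|^E_{x:=\{\eta\}}$, that is, $\zeta\in\{\eta\}$, which is false. If $E\cong A_m$, condition 2 fails for every $k\ge\max(m,1)$ with $P=\mathbf k$. Terms that are $\omega$-good will be built in the next section.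

**Lemma 6.** If $X$ and $Y$ are $\omega$-good, then $X=_TY$.

*Proof.* By symmetry it suffices to take a graph model $\mathcal G=(D,p)$ and $\alpha\in|X|^{\mathcal G}$, and to show $\alpha\in|Y|^{\mathcal G}$. By Lemma 1(d), $\alpha\in|X|^A$ for a finite $A\subseteq\mathcal G$; let $A\cong A_m$.

**Step 1: unfold $\alpha$ inside $A$.** We use condition 2 for $X$ with the simplest $P$. For all $k\ge\max(m,1)$, condition 2 with $P=\mathbf k$ (code $0$) shows $\alpha\in|\lambda z_1\dots z_k.\mathbf k|^A$. Hence
$$\alpha=p_A(a_1,p_A(a_2,\dots p_A(a_k,\alpha_k)\dots))$$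
with $a_i\subseteq|A|$ and $\alpha_k\in|A|$. By injectivity $a_i$ and $\alpha_k$ do not depend on the $k$ from which they were obtained. So there are infinite sequences $(a_i)_{i\ge1}$ and $(\alpha_k)_{k\ge1}$ for which this identity holds for every $k\ge1$.

**Step 2: use finiteness of $A$.** The purpose is to replace infinitely many data by finitely many. Since $A$ is finite, there are $k_0\ge1$ with $\{a_1,\dots,a_{k_0}\}=\{a_i:i\ge1\}$ and $\alpha^*\in|A|$ with $\alpha_k=\alpha^*$ for infinitely many $k$.

**Step 3: $\alpha^*$ lies in every term over $z_1,\dots,z_{k_0}$.** Here the bounded tests of condition 2 add up to all tests. Let $P\in\mathcal C_{k_0}$. For every $k\ge\max(k_0,m,\#P)$ we have $P\in\mathcal C_k$, so condition 2 gives $\alpha\in|\lambda z_1\dots z_k.P|^A$, and by injectivity $\alpha_k\in|P|^A_{z_i:=a_i}$. Choosing such a $k$ with $\alpha_k=\alpha^*$,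
$$\alpha^*\in|P|^A_{z_i:=a_i}\subseteq|P|^{\mathcal G}_{z_i:=a_i}\qquad\text{for all }P\in\mathcal C_{k_0}.$$
By combinatory completeness and Lemma 1(f), $\alpha^*\in|M|^{\mathcal G}_{z_i:=a_i}$ for all $M\in\Lambda(z_1,\dots,z_{k_0})$.

**Step 4: return to $Y$.** We use condition 1 for $Y$. Choose $k\ge k_0$ with $\alpha_k=\alpha^*$, and let $Y=_\beta\lambda z_1\dots z_k.Q$ with $Q\in\Lambda(z_1,\dots,z_k)$. For $k_0<i\le k$ choose $\tau(i)\le k_0$ with $a_{\tau(i)}=a_i$, and let $Q'\in\Lambda(z_1,\dots,z_{k_0})$ be $Q$ with each such $z_i$ replaced by $z_{\tau(i)}$. By Lemma 1(b), $|Q|^{\mathcal G}_{z_i:=a_i}=|Q'|^{\mathcal G}_{z_i:=a_i}$, and by Step 3 this set contains $\alpha^*=\alpha_k$. Hence $\alpha=p(a_1,\dots p(a_k,\alpha_k)\dots)\in|\lambda z_1\dots z_k.Q|^{\mathcal G}=|Y|^{\mathcal G}$. $\square$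

## The reduction from a $\Pi^0_2$-complete set

We want two terms, both $\omega$-good if $n\in S$ and different in $T$ if $n\notin S$. Two such terms stuck behind the same number $x$ of abstractions would not do. If each lies below $\lambda z_1\dots z_x.P$ for all $P\in\mathcal C_x$, and each is $\beta$-equal to $\lambda z_1\dots z_x.Q$ for some $Q\in\Lambda(z_1,\dots,z_x)$, then each lies below the other. So the second term gets one abstraction for free: with $i\in\{0,1\}$, the term with index $i$ starts at level $i$, and at level $k$ it works on $x=k-i$.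

**Step 1: the search at level $k$.** This step defines the procedure. For $i\in\{0,1\}$ and $k\ge i$ define a partial recursive $f(n,i,j,k)$, undefined if $\nu_\Lambda(j)\notin\Lambda^0$. For $t=0,1,2,\dots$, with $b=\max(t,k)$:

- (i) if there are $m\le b$ and $P\in\mathcal C_k$ with $\#P\le b$ and $|\nu_\Lambda(j)|^{A_m}\not\subseteq|\lambda z_1\dots z_k.P|^{A_m}$, output $\#P+1$ for the least such $\#P$;
- (ii) otherwise, if $R(n,k-i,t)$, output $0$;
- otherwise go to $t+1$.

The bound $b\ge k$ ensures that even a very quick success at level $k$ comes after the tests for all $m,\#P\le k$.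

**Step 2: the terms.** We turn the procedure into self-referential terms. Let $F$ define $f$. Let $\mathsf{Suc},\mathsf{Pred},\mathsf{Eq}$ define successor, predecessor, and the function with value $0$ if the arguments are equal and $1$ otherwise. Put
$$\mathsf{Ext}=\lambda kvzy.\,Z(\mathsf{Eq}\,y\,(\mathsf{Suc}\,k))\,z\,(vy),$$
$$\mathsf H=\Theta\bigl(\lambda h\,n\,i\,j\,k\,v.\;Z(Fnijk)\,\bigl(\lambda z.\,h\,n\,i\,j\,(\mathsf{Suc}\,k)\,(\mathsf{Ext}\,k\,v\,z)\bigr)\,\bigl(\mathsf E\,(\mathsf{Pred}(Fnijk))\,v\bigr)\bigr),$$
$$W_{n,0}=\lambda x.\,\mathsf H\,c_n\,c_0\,(\Delta x)\,c_0\,\mathbf I,\qquad W_{n,1}=\lambda x.\lambda z.\,\mathsf H\,c_n\,c_1\,(\Delta x)\,c_1\,(\mathsf{Ext}\,c_0\,\mathbf I\,z),$$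
and $J_{n,i}=W_{n,i}\,c_{\ulcorner W_{n,i}\urcorner}$. The argument $v$ of $\mathsf H$ stores the variables bound so far, as a lookup table. Put $v_0=\mathbf I$ and $v_{k+1}=\mathsf{Ext}\,c_k\,v_k\,z_{k+1}$. Then $v_kc_m\twoheadrightarrow z_m$ for $1\le m\le k$, by induction on $k$: $v_{k+1}c_m\twoheadrightarrow Z(\mathsf{Eq}\,c_m(\mathsf{Suc}\,c_k))\,z_{k+1}\,(v_kc_m)$, which reduces to $z_{k+1}$ if $m=k+1$, and to $v_kc_m\twoheadrightarrow z_m$ if $1\le m\le k$.

**Step 3: how the terms reduce.** Fix $n,i$ and let $j=\ulcorner J_{n,i}\urcorner$. Say that $J_{n,i}$ reaches level $k\ge i$ if $f(n,i,j,k')=0$ for all $i\le k'<k$. We claim: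
$$\text{if } J_{n,i}\text{ reaches level }k,\text{ then } J_{n,i}\twoheadrightarrow\lambda z_1\dots z_k.\,\mathsf H\,c_n\,c_i\,c_j\,c_k\,v_k;\tag{5}$$
$$\text{if moreover } f(n,i,j,k)=\#P+1\text{ with }P\in\mathcal C_k,\text{ then } J_{n,i}\twoheadrightarrow\lambda z_1\dots z_k.P.\tag{6}$$

For (5) use induction on $k\ge i$. For $k=i$ it is (2): $J_{n,0}\twoheadrightarrow\mathsf Hc_nc_0c_jc_0v_0$, and $J_{n,1}\twoheadrightarrow\lambda z_1.\mathsf Hc_nc_1c_jc_1v_1$ since $v_1=\mathsf{Ext}\,c_0\,\mathbf I\,z_1$. For the induction step assume that level $k+1$ is reached, so $f(n,i,j,k)=0$ and $Fc_nc_ic_jc_k\twoheadrightarrow c_0$. Unfolding $\Theta$ once and using the zero test,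
$$\mathsf H\,c_n\,c_i\,c_j\,c_k\,v_k\twoheadrightarrow\lambda z_{k+1}.\,\mathsf H\,c_n\,c_i\,c_j\,(\mathsf{Suc}\,c_k)\,(\mathsf{Ext}\,c_k\,v_k\,z_{k+1})\twoheadrightarrow\lambda z_{k+1}.\,\mathsf H\,c_n\,c_i\,c_j\,c_{k+1}\,v_{k+1},$$
and (5) for $k+1$ follows from (5) for $k$. For (6), $Fc_nc_ic_jc_k\twoheadrightarrow c_{\#P+1}$, so the zero test selects the other branch and $\mathsf Hc_nc_ic_jc_kv_k\twoheadrightarrow\mathsf E(\mathsf{Pred}\,c_{\#P+1})v_k\twoheadrightarrow\mathsf E\,c_{\#P}\,v_k\twoheadrightarrow P$ by (1).

**Step 4: outcome (i) is impossible at a reached level.** This is the self-watching argument again. If (i) occurred at a reached level $k$, with witnesses $m$ and $P$, then $|J_{n,i}|^{A_m}\not\subseteq|\lambda z_1\dots z_k.P|^{A_m}$, while $J_{n,i}\twoheadrightarrow\lambda z_1\dots z_k.P$ by (6). This contradicts Lemma 1(c). Hence at a reached level $k$ there are two possibilities.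

- If $\exists t\,R(n,k-i,t)$, then $f(n,i,j,k)=0$ and level $k+1$ is reached. At the final $t$ test (i) failed, and $b\ge k$; so $|J_{n,i}|^{A_m}\subseteq|\lambda z_1\dots z_k.P|^{A_m}$ for all $m\le k$ and all $P\in\mathcal C_k$ with $\#P\le k$.
- Otherwise $f(n,i,j,k)$ is undefined, and test (i) fails for all $t$; so $|J_{n,i}|^{A_m}\subseteq|\lambda z_1\dots z_k.P|^{A_m}$ for all $m$ and all $P\in\mathcal C_k$.

**Step 5: the case $n\in S$.** We check that the two terms are equal. All levels are reached, for $i=0$ and for $i=1$. Condition 1 of $\omega$-goodness is (5), since the free variables of $v_k$ are among $z_1,\dots,z_k$. Condition 2 is the first possibility in Step 4, for each $k\ge1$. So $J_{n,0}$ and $J_{n,1}$ are $\omega$-good, and $J_{n,0}=_TJ_{n,1}$ by Lemma 6.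

**Step 6: the case $n\notin S$.** We show $J_{n,1}\not\sqsubseteq_TJ_{n,0}$. Let $x$ be least with $\forall t\,\neg R(n,x,t)$. Then $J_{n,0}$ reaches level $x$ and is stuck there. By the second possibility in Step 4 and Lemma 2, $J_{n,0}\sqsubseteq_T\lambda z_1\dots z_x.P$ for all $P\in\mathcal C_x$. Since $\Omega=_\beta P$ for some $P\in\mathcal C_0\subseteq\mathcal C_x$,
$$J_{n,0}\sqsubseteq_T\lambda z_1\dots z_x.\Omega.\tag{7}$$
On the other hand $J_{n,1}$ reaches level $x+1$, because its levels $1,\dots,x$ work on $0,\dots,x-1$. So by (5), $J_{n,1}=_\beta\lambda z_1\dots z_{x+1}.Q$ for some $Q\in\Lambda(z_1,\dots,z_{x+1})$.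

Work in $\bar C$, the graph model of Lemma 3. Let $\alpha=p(\{\gamma,\eta\},\gamma)$, a formal pair, and let
$$\varepsilon=p(\{\gamma\},p(\{\gamma\},\dots p(\{\gamma\},\alpha)\dots))\quad\text{with } x \text{ occurrences of }\{\gamma\}.$$
By Lemma 3(a), $\gamma\in|Q|$ in the environment $z_1,\dots,z_x:=\{\gamma\}$, $z_{x+1}:=\{\gamma,\eta\}$. So in the environment $z_1,\dots,z_x:=\{\gamma\}$ we have $\alpha\in|\lambda z_{x+1}.Q|$, and therefore $\varepsilon\in|\lambda z_1\dots z_{x+1}.Q|=|J_{n,1}|$. If $\varepsilon\in|\lambda z_1\dots z_x.\Omega|$, then injectivity would give $\alpha\in|\Omega|$, contradicting Lemma 3(b). So $\varepsilon\notin|\lambda z_1\dots z_x.\Omega|$, and by (7) $\varepsilon\notin|J_{n,0}|$. Hence $J_{n,1}\not\sqsubseteq_TJ_{n,0}$, and in particular $J_{n,0}\ne_TJ_{n,1}$.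

**Step 7: conclusion.** Steps 5 and 6 give
$$n\in S\iff(J_{n,0},J_{n,1})\in T\iff J_{n,1}\sqsubseteq_TJ_{n,0}.$$
The map $n\mapsto(J_{n,0},J_{n,1})$ is recursive, since $n$ enters $W_{n,i}$ only through the numeral $c_n$, and the terms $J_{n,i}$ are closed. Together with the upper bound following Lemma 5, both $T$ and $\sqsubseteq_T$ are $\Pi^0_2$-complete, already on closed terms. This proves Theorem B. $\blacksquare$
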